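# Hamiltonian cycles in Cayley graphs of dihedral groups

## 1. Sweeping strands through two cycles

Fix $M\ge 3$ and let all indices $i$ run over $\mathbb Z_M$. A **column** is a cycle of length $2M$ whose vertices, in cyclic order, are
$$y_0,\ x_0,\ y_1,\ x_1,\ \dots,\ y_{M-1},\ x_{M-1}.$$
Its edges are the **0-edges** $y_ix_i$ and the **1-edges** $x_iy_{i+1}$.

Take two columns $p$ and $p'$, with vertices $x_{p,i},y_{p,i}$ and $x_{p',i},y_{p',i}$, and join them by the $M$ *rungs* $x_{p,i}\,y_{p',i}$. Suppose some strands come in from outside at the vertices $y_{p,i}$, where $i$ runs over a set $I$. We want to lead them through the two columns, without collisions, so that they use up all $4M$ vertices.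

**Lemma 1 (sweep).** For every nonempty $I\subseteq\mathbb Z_M$ there are disjoint paths, one for each $i\in I$, the $i$-th one from $y_{p,i}$ to $x_{p',i-1}$, which together contain all vertices of the columns $p$ and $p'$.

**Proof.** For $i\in I$ let $i^-$ and $i^+$ be the cyclic predecessor and successor of $i$ in $I$ (both equal to $i$ if $|I|=1$).

In column $p$ delete the 0-edges $y_ix_i$ with $i\in I$. The cycle falls into the paths
$$x_{i^-},\,y_{i^-+1},\,x_{i^-+1},\,\dots,\,x_{i-1},\,y_i\qquad(i\in I),$$
so $y_{p,i}$ is now joined to $x_{p,i^-}$. In column $p'$ delete the 1-edges $x_{i-1}y_i$ with $i\in I$. The cycle falls into the paths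
$$y_i,\,x_i,\,y_{i+1},\,\dots,\,x_{i^+-1}\qquad(i\in I),$$
so $y_{p',i}$ is joined to $x_{p',i^+-1}$.

Start at $y_{p,i}$, go along column $p$ to $x_{p,i^-}$, take the rung to $y_{p',i^-}$, and go along column $p'$ to $x_{p',(i^-)^+-1}=x_{p',i-1}$. Distinct $i$ use distinct components in each column, and all components are used. $\square$

For later use, record what the sweep does:
$$\text{missing in }p:\ y_ix_i\ (i\in I);\qquad \text{missing in }p':\ x_{i-1}y_i\ (i\in I);\qquad\text{rungs used: indices in }I.\tag{1}$$

**Example.** Let $M=3$, $I=\{1,2\}$. The two paths are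
$$y_{p,1},x_{p,0},y_{p,0},x_{p,2},\ y_{p',2},x_{p',2},y_{p',0},x_{p',0}\qquad\text{and}\qquad y_{p,2},x_{p,1},\ y_{p',1},x_{p',1}.$$

The exit index $i-1$ does not depend on $I$. Seen from outside, a pair of columns behaves like a bundle of $M$ ready-made "edges" from $y_{p,i}$ to $x_{p',i-1}$: we may use any of them we like, *as long as we use at least one*, and the $4M$ vertices inside are covered. A large graph built from columns thus shrinks, two columns at a time, to a small one. The large graphs we have in mind are Cayley graphs of dihedral groups.

## 2. Cayley graphs of dihedral groups and the graphs $B(Z;C)$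

For a group $G$ and a subset $S\subseteq G$ with $S=S^{-1}$ and $e\notin S$, the **Cayley graph** $\mathrm{Cay}(G;S)$ has the elements of $G$ as vertices and an edge $x - xs$ for every $x\in G$, $s\in S$. It is connected exactly when $\langle S\rangle=G$, and left multiplications are automorphisms of it. A **hamiltonian cycle** passes through every vertex exactly once; a hamiltonian path is defined in the same way. The **dihedral group** of order $2n$ is
$$D_{2n}=\langle f,t\mid f^2=t^n=e,\ ftf=t^{-1}\rangle ,\qquad n\ge 3.$$

The question, posed as a conjecture in "Hamiltonian cycles in some easy Cayley graphs", is whether *every* connected Cayley graph of *every* $D_{2n}$, $n\ge3$, has a hamiltonian cycle. The answer is yes.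

**Theorem 3.** For all $n\ge3$, every connected $\mathrm{Cay}(D_{2n};S)$ has a hamiltonian cycle.

For $n$ even this is a theorem of Alspach, Chen and Dean (2010), which we quote. For $n$ odd we give a full proof. A theorem of Alspach and Zhang (1989) treats $S=\{f,ft^a,ft^b\}$; we shall not need it.

The proof works in a slightly larger class of groups. Let $Z$ be a finite abelian group of **odd** order $\ge3$, written additively. The **generalized dihedral group** is $\mathrm{Dih}(Z)=Z\cup fZ$ with $f^2=e$ and $fzf=-z$ for $z\in Z$. For $Z=\mathbb Z_n$ this is $D_{2n}$, with $z\leftrightarrow t^z$. We call elements of $Z$ rotations and elements of $fZ$ reflections. Every reflection is an involution.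

**Theorem 2.** Every connected Cayley graph on $\mathrm{Dih}(Z)$ has a hamiltonian cycle.

When $S$ consists of reflections only, the Cayley graph has a convenient form. For $C\subseteq Z$ let $B(Z;C)$ be the bipartite graph with vertices $x_z,y_z$ $(z\in Z)$ and edges $x_zy_{z+c}$ $(z\in Z,\ c\in C)$. Put $x_z:=-z\in Z$ and $y_z:=fz$. Since $(-z)f=fz$,
$$x_z\cdot fc=f(z+c)=y_{z+c},\qquad y_z\cdot fc=fzfc=c-z=x_{z-c},$$
and therefore
$$\mathrm{Cay}(\mathrm{Dih}(Z);\{fc:c\in C\})=B(Z;C).\tag{2}$$

**Example.** For $Z=\mathbb Z_3$ and $C=\{0,1\}$ we get the hexagon $y_0,x_0,y_1,x_1,y_2,x_2$, which is a column with $M=3$. For $C=\{0,1,2\}$ we get $K_{3,3}$.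

**Theorem 1.** If $|C|\ge2$ and the differences $c-c'$ $(c,c'\in C)$ generate $Z$, then $B(Z;C)$ has a hamiltonian cycle.

Most of the work goes into Theorem 1.

## 3. Rotations produce grids: Theorem 2 from Theorem 1

A first example by hand is $D_{2n}$ with $S=\{f,t,t^{-1}\}$, a prism. The vertices $e,f,tf,t^2f,\dots,t^{n-1}f,t^{n-1},\dots,t^2,t$ form a hamiltonian cycle (note $t^if\cdot t^{-1}=t^{i+1}f$). It runs around the $n\times2$ grid with rows $t^i,t^if$. The general step is the same.

**Step 1. Treat the subgroup generated by the reflections.** Let $G=\mathrm{Dih}(Z)=\langle S\rangle$ and $F=S\setminus Z=\{fc:c\in C\}$. Since $S\not\subseteq Z$, $F\neq\emptyset$. Let $J_0=\langle F\rangle$, fix $c_0\in C$ and put $f'=fc_0\in F$. This is an involution, and it inverts $Z$: $f'zf'=-z$. For a subgroup $J\le G$ let $\Gamma_J$ be the subgraph of $\mathrm{Cay}(G;S)$ induced on $J$.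

If $|F|=1$, then $J_0=\{e,f'\}$ and $\Gamma_{J_0}$ has a hamiltonian path, namely one edge.

If $|F|\ge2$, let $Z_0=\langle c-c':c,c'\in C\rangle$. It is nontrivial of odd order, so $|Z_0|\ge3$. Since $fc=f'(c-c_0)$, the group $J_0$ contains every $c-c_0=f'\cdot fc$; these elements generate $Z_0$, and $J_0=Z_0\cup f'Z_0\cong\mathrm{Dih}(Z_0)$, with $F=\{f'd:d\in C-c_0\}$. The set $C-c_0$ has at least two elements and its differences generate $Z_0$. By (2) and Theorem 1, $\Gamma_{J_0}$ has a hamiltonian cycle.

**Step 2. Add the rotations $r\in S\cap Z$ one at a time.** Note that $r^{-1}\in S$ too; inside $G$ we write rotations multiplicatively. Suppose that for the current subgroup $J\supseteq J_0$ the graph $\Gamma_J$ has a hamiltonian path $g_1,\dots,g_\ell$, $\ell=|J|$. Put $L=J\cap Z$. As $f'\in J$, we have $J=L\cup Lf'$, so $\ell=2|L|$ is even. If $r\in J$, nothing changes. Otherwise let $k\ge2$ be least with $r^k\in J$, equivalently $r^k\in L$. So $k$ is the order of $rL$ in $Z/L$.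

*The new subgroup splits into $k$ translates of $J$.* Let $L'=\langle L,r\rangle\le Z$, the disjoint union of the $r^iL$, $0\le i<k$. Since $f'$ inverts $Z$, $L'\cup L'f'$ is a subgroup, and it equals $\langle J,r\rangle$. As $r^iJ=r^iL\cup r^iLf'$, the group $\langle J,r\rangle$ is the disjoint union of the sets $r^iJ$, $0\le i<k$.

*These translates form a grid.* Left multiplication by $r^i$ is an automorphism, so $r^ig_j$ and $r^ig_{j+1}$ are adjacent. For $g\in J$,
$$r^ig\cdot r=r^{i+1}g\ \text{ if }g\in Z,\qquad r^ig\cdot r^{-1}=r^{i+1}g\ \text{ if }g\notin Z,$$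
because reflections invert $Z$. So $r^ig$ and $r^{i+1}g$ are adjacent, and the vertices $(i,j):=r^ig_j$ $(0\le i<k,\ 1\le j\le\ell)$ span a $k\times\ell$ grid in $\Gamma_{\langle J,r\rangle}$.

*A grid with an even number of columns has a hamiltonian cycle.* Traverse row $0$ as $(0,1),\dots,(0,\ell)$. Then go along column $\ell$ through rows $1,\dots,k-1$, column $\ell-1$ through rows $k-1,\dots,1$, and so on alternately. As $\ell$ is even, column $1$ is traversed from row $k-1$ to row $1$, ending at $(1,1)$, which is adjacent to $(0,1)$. Here $k$ is odd, because it divides $|Z|$, so the grid has at least $3\cdot 2$ vertices and this is a genuine cycle. It contains a hamiltonian path, so we can continue with the next rotation.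

**Step 3. Finish.** At the end the subgroup is $G$. If some rotation enlarged it, the last enlargement gives a hamiltonian cycle of $\mathrm{Cay}(G;S)$. Otherwise $G=J_0$, and $|F|\ge2$ because $|G|\ge6$; then Step 1 gave a hamiltonian cycle. So Theorem 1 implies Theorem 2. Theorem 2 with $Z=\mathbb Z_n$ is Theorem 3 for $n$ odd. $\square$

From now on we prove Theorem 1.

## 4. One difference that generates, and the set $\{0,3,10\}$ in $\mathbb Z_{105}$

The first idea for $B(Z;C)$ is to use only two elements $c,c'\in C$. They give the closed walk $y_{z+c},x_z,y_{z+c'},x_{z+c'-c},\dots$, a cycle of length twice the order of $c'-c$. If $c'-c$ generates $Z$, this is a hamiltonian cycle.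

For small cyclic groups this is enough. Let $n$ be odd with at most two distinct prime divisors, say among $p,q$, and suppose no difference of elements of $C$ generates $\mathbb Z_n$. Then any two elements of $C$ are congruent mod $p$ or mod $q$. If all are congruent mod $p$, the differences do not generate. Otherwise $c\not\equiv c'\pmod p$ for some $c,c'\in C$, hence $c\equiv c'\pmod q$. Any $d\in C$ is incongruent mod $p$ to $c$ or to $c'$, hence congruent mod $q$ to one of them and so to both. Thus all of $C$ is congruent mod $q$, and again the differences do not generate. So for odd $n<105=3\cdot5\cdot7$, Theorem 1 for $\mathbb Z_n$ is immediate.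

At $n=105$ the idea stops. For $C=\{0,3,10\}$ the differences are $\pm3,\pm10,\pm7$, and their greatest common divisors with $105$ are $3,5,7$. None generates, but together they do, as $10-3\cdot3=1$. Each pair of elements of $C$ gives several disjoint cycles; the pair $0,3$ gives three columns of length $70$. We have to combine columns.

## 5. Columns over the quotient $V=Z/\langle a\rangle$, and wires

**Step 1. Cut $B(Z;C)$ into columns.** Take $Z,C$ as in Theorem 1. Renaming $y_{z+c_0}$ as $y_z$ for some $c_0\in C$ replaces $C$ by $C-c_0$. So we may assume $0\in C$; then $C$ generates $Z$. Fix $a\in C\setminus\{0\}$, of odd order $M\ge3$. Let $V=Z/\langle a\rangle$, let $S$ now denote the set of nonzero images of $C$ in $V$, which generates $V$, and for each $s\in S$ fix a lift $c_s\in C$. Write $\Gamma=B(Z;C)$.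

For a coset $v\in V$ choose $z_v\in v$ and put $x_{v,i}=x_{z_v+ia}$, $y_{v,i}=y_{z_v+ia}$ $(i\in\mathbb Z_M)$. The element $0\in C$ gives the edges $y_{v,i}x_{v,i}$ and $a\in C$ gives $x_{v,i}y_{v,i+1}$. So these $2M$ vertices form a column in the sense of Section 1, called *column $v$*.

For $S\subseteq V\setminus\{0\}$ let $\vec X(V;S)$ be the digraph with vertex set $V$ and arcs $v\to v+s$ $(s\in S)$, labelled $s$. If $v\to v'$ is an arc with label $s$, then $z_v+c_s=z_{v'}+\kappa a$ for some $\kappa$, so $c_s$ gives the edges $x_{v,i}\,y_{v',i+\kappa}$ $(i\in\mathbb Z_M)$ of $\Gamma$. Changing $z_v$ shifts all indices in column $v$ by a constant and preserves its 0-edges and 1-edges. Only the $x$-vertices of $v$ and the $y$-vertices of $v'$ are involved here, which is why a directed graph appears.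

**Step 2. String sweeps together.**

**Lemma 2 (wires).** Let $v_0\to v_1\to\dots\to v_{2h}\to v_{2h+1}$ be a directed walk in $\vec X(V;S)$ whose interior vertices $v_1,\dots,v_{2h}$ are distinct and different from $v_0,v_{2h+1}$ ($v_0=v_{2h+1}$ is allowed if $h\ge1$). There is a constant $\kappa$ such that for every **nonempty** $I\subseteq\mathbb Z_M$ there are disjoint paths in $\Gamma$ from $x_{v_0,i}$ to $y_{v_{2h+1},i+\kappa}$ $(i\in I)$ whose interior vertices are exactly all vertices of the columns $v_1,\dots,v_{2h}$.

**Proof.** For $h=0$ use the single edges of the arc $v_0\to v_1$. For $h\ge1$ group the interior columns into the pairs $(v_1,v_2),(v_3,v_4),\dots$. For one pair $(p,p')$, shift indices in $p'$ so that the edges of $p\to p'$ are the rungs $x_{p,i}y_{p',i}$. Lemma 1 leads strands entering at $y_{p,i}$, for $i$ in any nonempty set, to $x_{p',i-1}$, covering both columns. In the original indices the exit is $x_{p',i+\text{const}}$, with a constant independent of the set. The arcs into the first pair, between pairs, and out of the last pair also add constants. So the set of indices entering each pair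 is a translate of $I$, hence nonempty, and the total shift is a constant $\kappa$. $\square$

The pairs $x_{v_0,i},\,y_{v_{2h+1},i+\kappa}$ $(i\in\mathbb Z_M)$ are called the *virtual edges*, or *wire edges*, of the **wire**. The number of interior columns of a wire is always even.

**Step 3. The replacement principle.** We allow multigraphs: a virtual edge may be parallel to another edge, parallel edges are distinct, and a cycle is regarded as an edge set. Suppose some columns, together with wires with disjoint interiors, cover all of $V$. Let $\Theta$ be the multigraph formed by these columns and the wire edges. Then a hamiltonian cycle of $\Theta$ *using at least one edge of each wire with nonempty interior* yields a hamiltonian cycle of $\Gamma$. Indeed, for each wire let $I$ be the set of indices of its used edges and replace these edges by the paths of Lemma 2. They are disjoint, have the same ends, and absorb exactly the interior columns.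

## 6. A parity lemma, and the case of a hamiltonian dicycle

If $\vec X(V;S)$ has a hamiltonian dicycle, the plan is clear. Keep one column $v_0$ and let the rest be a wire from $v_0$ to itself; it has $|V|-1$ interior columns, an even number. It remains to find a hamiltonian cycle in one column plus $M$ virtual edges $x_iy_{i+\beta}$ which uses a virtual edge. The column itself is a hamiltonian cycle, but it uses none. We need a *second* hamiltonian cycle, and parity provides it.

**Lemma 3 (parity).** Let $G$ be a finite bipartite multigraph with parts $X,Y$, $|X|=|Y|\ge2$. Let $\varepsilon$ be an edge joining $\eta\in Y$ and $\xi\in X$. If every vertex of $X\setminus\{\xi\}$ has odd degree (the degree of $\xi$ and the degrees in $Y$ are arbitrary), then the number of hamiltonian cycles through $\varepsilon$ is even.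

**Proof.** *Set-up.* Let $\mathcal P$ be the set of hamiltonian paths starting at $\eta$ with first edge $\varepsilon$. Such a path has $2|X|\ge4$ vertices and alternates between $Y$ and $X$, so its end $w$ lies in $X$ and $w\ne\xi$.

*A fixed-point-free involution.* Consider pairs $(P,g)$ where $P\in\mathcal P$ has end $w$, and $g=wz$ is an edge with $z\ne\eta$ that is not the last edge of $P$. Since the last edge is the only edge of $P$ at $w$, $g\notin P$. Let $z'$ be the successor of $z$ on $P$ and $h$ the edge of $P$ from $z$ to $z'$. As $z\in Y$ and $z\ne\eta$, $h\neq\varepsilon$. Put $P'=P-h+g$: follow $P$ from $\eta$ to $z$, jump along $g$ to $w$, and follow $P$ backwards to $z'$. Then $P'\in\mathcal P$ has end $z'$, and $h$ is an edge at $z'$, not in $P'$, whose other end is $z\ne\eta$. So $(P',h)$ is again a pair of the required kind. On $P'$ the edge leaving $z$ is $g$, so applying the rule to $(P',h)$ gives back $(P,g)$. (If $z'=w$, then $h$ is the last edge of $P$ and $g$ is parallel to it; everything remains valid.) Since $P'\ne P$, there are no fixed points, and the number of pairs is even.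

*Counting.* Let $\mu(w,\eta)$ be the number of edges joining $w$ and $\eta$. The last edge of $P$ does not go to $\eta$, as $P$ has at least four vertices. So $P$ lies in $\deg(w_P)-1-\mu(w_P,\eta)$ pairs, and
$$\sum_{P\in\mathcal P}\bigl(\deg(w_P)-1-\mu(w_P,\eta)\bigr)\equiv0\pmod2.\tag{3}$$
As $w_P\ne\xi$, $\deg(w_P)$ is odd, so $\sum_P\mu(w_P,\eta)$ is even. This sum counts the pairs ($P$, edge $w_P\eta$), and adding the edge to $P$ gives a hamiltonian cycle through $\varepsilon$. Conversely, from a hamiltonian cycle through $\varepsilon$ delete the other cycle edge at $\eta$ to recover the pair. So the number of hamiltonian cycles through $\varepsilon$ is even. $\square$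

**Lemma 4.** Let $\Theta_\beta$ be a column $x_i,y_i$ $(i\in\mathbb Z_M)$ together with virtual edges $x_iy_{i+\beta}$ (possibly parallel to column edges). It has a hamiltonian cycle whose set $A$ of indices $i$ of used virtual edges satisfies $\emptyset\ne A\neq\mathbb Z_M$.

**Proof.** Delete the virtual edge at $x_0$. All $x_i$ with $i\ne0$ have degree $3$. Apply Lemma 3 with $\xi=x_0$, $\eta=y_0$ and $\varepsilon$ the 0-edge $y_0x_0$. The column is a hamiltonian cycle through $\varepsilon$, so there is another one. It uses a virtual edge, and $0\notin A$. $\square$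

**Proof of Theorem 1 in the first two cases.** If $V$ is trivial, the single column is a hamiltonian cycle. If $\vec X(V;S)$ has a hamiltonian dicycle, keep one column $v_0$; the rest is a wire from $v_0$ to $v_0$ with $|V|-1\ge2$ interior columns, an even number since $|V|$ is odd. Here $\Theta=\Theta_\beta$ for some $\beta$, and Lemma 4 with the replacement principle gives a hamiltonian cycle of $\Gamma$.

**Example.** Let $Z=\mathbb Z_3\times\mathbb Z_3$, $C=\{(0,0),(1,0),(0,1)\}$, $a=(1,0)$. Then $V=\mathbb Z_3$, $S=\{1\}$, and with $z_v=(0,v)$ every arc $v\to v+1$ gives edges $x_{v,i}y_{v+1,i}$. The wire from column $0$ through columns $1,2$ back to $0$ leads $x_{0,i}$ to $y_{0,i-1}$, so $\beta=2$. In $\Theta_2$ the cycle $y_0,x_0,y_1,x_2,y_2,x_1$ is hamiltonian with $A=\{1,2\}$; its virtual edges are $x_2y_1$ and $x_1y_0$. Inserting the two paths of the example in Section 1 gives the hamiltonian cycle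
$$y_{0,0},x_{0,0},y_{0,1},\,x_{2,1},y_{2,1},x_{1,1},y_{1,2},\,x_{0,2},y_{0,2},x_{0,1},\,y_{1,1},x_{1,0},y_{1,0},x_{1,2},y_{2,2},x_{2,2},y_{2,0},x_{2,0}$$
of all 18 vertices. The example $\{0,3,10\}$ in $\mathbb Z_{105}$ is also settled: with $a=3$ we have $V=\mathbb Z_3$, $S=\{1\}$.

## 7. The digraph $\vec X(\mathbb Z_{15};\{3,5\})$ and even thetas

The plan of Section 6 needs a hamiltonian dicycle in $\vec X(V;S)$, and there may be none. Let $V=\mathbb Z_{15}$, $S=\{3,5\}$. In a hamiltonian dicycle, if $v$ leaves by $3$, then $v-2$ cannot leave by $5$, since both would arrive at $v+3$; so $v-2$ leaves by $3$. As $2$ generates $\mathbb Z_{15}$, every vertex leaves by $3$, and the dicycle has length $5$, a contradiction. If some vertex leaves by $5$, the same argument shows that all do, and the length is $3$. So there is no hamiltonian dicycle. This digraph occurs for $Z=\mathbb Z_{15}\times\mathbb Z_3$, $C=\{(0,0),(0,1),(3,0),(5,0)\}$ and $a=(0,1)$; here $Z$ is not cyclic, so the idea of Section 4 does not help either.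

We therefore allow one place where the route branches.

**Definition.** An **even theta** in $\vec X(V;S)$ consists of vertices $u\ne w$, a dipath $P$ from $w$ to $u$, and two dipaths $Q_1,Q_2$ from $u$ to $w$ with $q_1,q_2\ge1$ interior vertices. These are disjoint except for $u,w$ and together contain all vertices of $V$. We require that $|P|$, the number of vertices of $P$ including $u,w$, is even, and that $\max(q_1,q_2)\ge3$.

**Example.** In $\vec X(\mathbb Z_{15};\{3,5\})$ take $u=6$, $w=4$ and
$$P:\ 4,7,10,0,3,6;\qquad Q_1:\ 6,11,14,4;\qquad Q_2:\ 6,9,12,2,5,8,13,1,4 .$$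
Each step is $+3$ or $+5$ mod $15$, $|P|=6$, $q_1=2$, $q_2=7$, and $6+2+7=15$.

The evenness of $|P|$ is what wires need, since the $|P|-2$ interior columns of $P$ must be paired. The condition $\max(q_1,q_2)\ge3$ is there only to make the following induction run.

**Lemma 5.** Let $V$ be a nontrivial abelian group of odd order and let $S\subseteq V\setminus\{0\}$ generate $V$. Then $\vec X(V;S)$ has a hamiltonian dicycle or an even theta.

## 8. Full passes, return offsets, and the proof of Lemma 5

We use induction on $|V|$. Choose $b\in S$, let $m\ge3$ be its (odd) order, and let $W=V/\langle b\rangle$. If $W$ is trivial, $b$ gives a hamiltonian dicycle. Otherwise $|W|\ge3$ is odd. The nonzero images of $S$ generate $W$; for each of them fix a lift in $S$. By induction the digraph on $W$ has a hamiltonian dicycle or an even theta.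

**Step 1. Measure how a dicycle of $W$ fails to close up.** Cosets of $\langle b\rangle$ are called *rings*. A *full pass* of a ring enters at a vertex $x$, traverses $x,x+b,\dots,x-b$, and leaves from $x-b$. Consider a dicycle of $W$ with label lifts $s_0,\dots,s_{k-1}$. Full passes along it, entering some ring at $x$, return to that ring at $x+\sum_i(s_i-b)$. The *return offset* $\sum_i(s_i-b)$ lies in $\langle b\rangle$ and depends neither on $x$ nor on the starting ring. In $\mathbb Z_{15}$ with $b=3$ there are three rings, each left by $5$, and the offset is $3(5-3)=6=2b\ne0$.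

**Step 2. A passage through three rings that corrects the offset.** A branching can change the exit point by any desired nonzero amount. Let $B_1,B_2,B_3$ be distinct rings and $s,s'$ labels with $B_1+s=B_2$, $B_2+s'=B_3$. Let $x\in B_1$, $0\le\alpha\le m-2$, and $\nu=m-1-\alpha\ge1$. Use coordinates $t\in\mathbb Z_m$: $t\leftrightarrow x+tb$ in $B_1$, $x+s+tb$ in $B_2$, $x+s+s'+tb$ in $B_3$. The arcs $s,s'$ preserve coordinates. The *special passage*, entering at $x$, consists of four pieces.

* In $B_1$ traverse $0,1,\dots,\alpha$; put $u=(B_1,\alpha)$.
* Strand 1 goes from $u$ by $s$ to $(B_2,\alpha)$, traverses $\alpha,\dots,m-2$ ($\nu$ vertices), and goes by $s'$ to $w:=(B_3,m-2)$.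
* Strand 2 goes from $u$ by $b$ along $\alpha+1,\dots,m-1$ in $B_1$ ($\nu$ vertices), by $s$ to $(B_2,m-1)$, traverses $m-1,0,\dots,\alpha-1$ ($\alpha+1$ vertices), goes by $s'$ to $(B_3,\alpha-1)$, traverses $\alpha-1,\alpha,\dots,m-3$ ($\nu$ vertices), and goes by $b$ to $w$.
* From $w$ traverse $m-2,m-1,0,\dots,\alpha-2$ in $B_3$ ($\alpha+1$ vertices) and leave from $(B_3,\alpha-2)$.

Coordinates are mod $m$. For $\alpha=0$ the lists read: only $m-1$ in $B_2$ for strand 2; $m-1,0,\dots,m-3$ in $B_3$ for strand 2; only $m-2$ from $w$ on. For $\alpha=1$ the last list is $m-2,m-1$.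

All of $B_1\cup B_2\cup B_3$ is covered exactly once: $B_1$ as $\{0,\dots,\alpha\}\cup\{\alpha+1,\dots,m-1\}$, $B_2$ as $\{\alpha,\dots,m-2\}\cup\{m-1,0,\dots,\alpha-1\}$, and $B_3$ by two consecutive arcs of $\nu$ and $\alpha+1$ vertices, with $\nu+\alpha+1=m$. The strands are dipaths $Q_1,Q_2$ from $u$ to $w$ with $\nu$ and $2\nu+\alpha+1=\nu+m\ge4$ interior vertices. Also $u\neq w$, as they lie in different rings. Three full passes would leave $B_1,B_2,B_3$ from coordinates $-1,-2,-3$; here we leave $B_3$ from $\alpha-2$. So *the exit point is shifted by $(\alpha+1)b$ relative to full passes*, and $\alpha+1$ may be any of $1,\dots,m-1$.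

**Case 1: $W$ has a hamiltonian dicycle.** It has length $|W|\ge3$; let $\varphi\in\langle b\rangle$ be its return offset. If $\varphi=0$, full passes give a hamiltonian dicycle of $V$. Otherwise $\varphi=-(\alpha+1)b$ with $0\le\alpha\le m-2$. Use the special passage in three consecutive rings, starting at entry $x$, and full passes in the others: the walk returns to $x+\varphi+(\alpha+1)b=x$. This gives $u\ne w$, $Q_1,Q_2$, and a dipath $P$ from $w$ to $u$ through all remaining vertices. Here
$$|P|=|V|-\nu-(\nu+m)=|V|-2\nu-m$$
is even, since $|V|$ and $m$ are odd; and $q_2=\nu+m\ge4$. So this is an even theta. (The example of Section 7 arises in this way with $x=0$, $b=3$, $m=5$, $\varphi=2b=-3b$, $\alpha=2$, $\nu=2$.)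

**Case 2: $W$ has an even theta** $(\bar u,\bar w,\bar P,\bar Q_1,\bar Q_2)$, with $\bar p=|\bar P|$ even and $\bar q_i$ the number of interior vertices of $\bar Q_i$. Now $\bar\Delta_i=\bar P\cup\bar Q_i$ is a dicycle of $W$ for $i=1,2$. Let $f_ib$ $(f_i\in\mathbb Z_m)$ be its return offset.

**Case 2a: some $f_i=0$.** Say $f_1=0$. We close up around $\bar\Delta_1$ and attach $\bar Q_2$ as a branch, choosing the branching point so that the parity is right.

Full passes around $\bar\Delta_1$ give a dicycle $\Delta$ covering exactly the rings of $\bar\Delta_1$. Let $R_w,R_u$ be the rings $\bar w,\bar u$, with coordinates $t\in\{0,\dots,m-1\}$ counted in $b$-steps from the entry point of $\Delta$. Let $u=(R_u,\alpha)$, with $\alpha$ to be chosen. From $u$ take the first label of $\bar Q_2$, make full passes through the interior rings of $\bar Q_2$, and arrive at $w=(R_w,\beta)$. For $\alpha=m-1$ this completes a round of full passes along $\bar\Delta_2$ that entered $R_w$ at $0$, so $\beta=f_2$. Moving the start moves the arrival equally, so in general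
$$\beta\equiv f_2+\alpha-(m-1)\equiv f_2+\alpha+1\pmod m.$$
Regard $f_2\in\{0,\dots,m-1\}$. If $f_2$ is even, take $\alpha=m-1$, $\beta=f_2$. If $f_2$ is odd, then $f_2\le m-2$, and we take $\alpha=0$, $\beta=f_2+1$. In both cases $\alpha$ and $\beta$ are even.

Let $P$ be the segment of $\Delta$ from $w$ to $u$ along $\bar P$. It has $m-\beta$ vertices in $R_w$, $m$ in each ring between, and $\alpha+1$ in $R_u$:
$$|P|=(m-\beta)+(\bar p-2)m+(\alpha+1)\equiv\alpha-\beta\equiv0\pmod2 .$$
Let $Q_2$ be the new path, with $\bar q_2m\ge3$ interior vertices, and $Q_1$ the rest of $\Delta$, from $u$ to $w$, with at least $\bar q_1m\ge3$ interior vertices. Since $\bar u\ne\bar w$, $u\ne w$. All vertices are covered, so this is an even theta.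

**Case 2b: $f_1\ne0\ne f_2$.** Now we go around both loops, passing each ring of $\bar P$ twice and sharing its vertices between the two visits.

Label so that $\bar q_2\ge3$. Let $\bar P$ be $T_1=\bar w,\dots,T_{\bar p}=\bar u$, with coordinates in the $T_j$ (counting $b$-steps) such that the arcs of $\bar P$ preserve coordinates. If a ring is entered at two distinct coordinates $g,g'$, let the strand entering at $g$ traverse $g,\dots,g'-1$ and the strand entering at $g'$ traverse $g',\dots,g-1$. The ring is covered exactly once, and the strands leave from $g'-1$ and $g-1$ respectively, again distinct. In the next ring the strand that began at $g$ enters at $g'-1$, the other at $g-1$; they leave from $g-2$ and $g'-2$. So two consecutive rings change both coordinates by $-2$, just as two full passes do.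

Let strand I enter $T_1$ at $0$ and strand II at $f_1\ne0$. Since $\bar p$ is even, after $T_1,\dots,T_{\bar p}$ strand I leaves from $-\bar p$ and strand II from $f_1-\bar p$, exactly as after full passes. Continue strand I along $\bar Q_1$ with full passes: it returns to $T_1$ at $f_1$, that is, it becomes strand II. Continue strand II along $\bar Q_2$. With full passes it would return to $T_1$ at $f_1+f_2$.

If $f_1+f_2=0$, it returns to the start of strand I, and we have a hamiltonian dicycle of $V$. Otherwise write $f_1+f_2=-(\alpha+1)$ with $0\le\alpha\le m-2$, and use the special passage in the first three interior rings of $\bar Q_2$ (this is where $\bar q_2\ge3$ is needed) and full passes in the others. The walk returns exactly to $0$. As in Case 1, this gives $u\ne w$, $Q_1,Q_2$ with $q_1=\nu$, $q_2=\nu+m\ge4$, and a dipath $P$ from $w$ to $u$ through all remaining vertices, with $|P|=|V|-2\nu-m$ even. This is an even theta, and Lemma 5 is proved. $\square$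

## 9. Three columns and four wires

By Section 6 and Lemma 5 it remains to prove Theorem 1 when $\vec X(V;S)$ has an even theta.

**Step 1. Reduce to a graph on three columns.** Since $|V|$ is odd and $|P|$ is even, $q_1+q_2=|V|-|P|$ is odd. Label so that $q_1$ is odd and $q_2$ is even, so $q_2\ge2$. The interior of $Q_1$ is not a union of pairs, so we keep one of its columns: let $v$ be the first interior vertex of $Q_1$. Keep the columns $u,v,w$. The wires are $E_1:u\to v$ (no interior), $E_2:v\to w$ along $Q_1$ ($q_1-1$ interior columns), $E_3:w\to u$ along $P$ ($|P|-2$ interior columns), and $E_4:u\to w$ along $Q_2$ ($q_2$ interior columns). All these numbers are even. After shifting indices in column $v$ and then in column $w$, for some constants $\beta,\gamma$,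
$$E_1:\ x_{u,i}y_{v,i},\quad E_2:\ x_{v,i}y_{w,i},\quad E_3:\ x_{w,i}y_{u,i+\beta},\quad E_4:\ x_{u,i}y_{w,i+\gamma}.\tag{4}$$
The *index* of a wire edge is the index of its $x$-end. Write $X_q,Y_q$ for the sets of $x$- and $y$-vertices of column $q$, and let $\Theta$ be the resulting multigraph. (In the example of Section 7, exchange the names of the two paths: $u,v,w$ are $6,9,4$, and $E_2,E_3,E_4$ absorb the columns $12,2,5,8,13,1$; $7,10,0,3$; and $11,14$.)

**Step 2. Only $E_4$ has to be forced.** In a hamiltonian cycle of $\Theta$ let $e_j$ be the number of $E_j$-edges used. The degrees over $X_v$ sum to $2M$, which equals $e_2$ plus the number of used edges of column $v$; over $Y_v$ the same holds with $e_1$. So $e_1=e_2$. In the same way, comparing $X_u$ with $Y_u$ gives $e_3=e_1+e_4$. If $e_1=0$, then $e_2=0$ and column $v$ would be separated; so $e_1\ge1$. Hence $e_1,e_2,e_3\ge1$ automatically, and by the replacement principle Theorem 1 follows from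

**Claim.** $\Theta$ has a hamiltonian cycle using at least one edge of $E_4$.

It is tempting to apply Lemma 3 to $\Theta$ itself. But a vertex of $X_u$ has two column edges, an $E_1$-edge and an $E_4$-edge: degree $4$, which is even. We shall delete one edge at each vertex of $X_u$, guided by a hamiltonian cycle that we already know.

**Step 3. A hamiltonian cycle $H$ without $E_4$.** Take a hamiltonian cycle of $\Theta_{\beta-1}$ on column $u$ from Lemma 4, with index set $A$, $\emptyset\ne A\neq\mathbb Z_M$. Replace its virtual edges $x_{u,i}y_{u,i+\beta-1}$, $i\in A$, by paths through columns $v,w$, using the sweep of Lemma 1 with $p=v$, $p'=w$, $I=A$ and the $E_2$-edges as rungs: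
$$x_{u,i}\ y_{v,i}\ \cdots\ x_{w,i-1}\ y_{u,i-1+\beta}.$$
This is a hamiltonian cycle $H$ of $\Theta$ without $E_4$-edges. By (1), it uses the $E_1$- and $E_2$-edges with index in $A$ and the $E_3$-edges with index in $A-1$. In column $v$ exactly the 0-edges $y_ix_i$ $(i\in A)$ are missing; in column $w$ exactly the 1-edges $x_{i-1}y_i$ $(i\in A)$ are missing.

**Step 4. The graph in which parity is applied.** Let $G$ be the spanning subgraph of $\Theta$ in which each vertex of $X_u$ keeps its two $H$-edges and its $E_4$-edge, and each vertex of $X_v\cup X_w$ keeps all three of its edges. (Every edge of $\Theta$ has exactly one $x$-end, so this describes $G$.) All vertices of $X_u\cup X_v\cup X_w$ have degree $3$ in $G$, and $H\subseteq G$. So Lemma 3 gives a second hamiltonian cycle of $G$ through any chosen edge of $H$.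

The second cycle might avoid $E_4$ too. Consider the mirror image $H'$ of $H$. It agrees with $H$ in column $u$, on $E_1$ and on $E_3$, but in column $v$ it omits the 1-edges $x_{i-1}y_i$ $(i\in A)$, it uses the $E_2$-edges with index in $A-1$, and in column $w$ it omits the 0-edges $y_jx_j$ $(j\in A-1)$. Then $y_{v,i}$ is joined along column $v$ to $x_{v,i^+-1}$, then to $y_{w,i^+-1}$, and along column $w$ to $x_{w,j^-}$, where $j^-=i-1$ is the predecessor of $j=i^+-1$ in $A-1$. So the paths have the same ends as in $H$, and $H'$ is a hamiltonian cycle of $G$ without $E_4$. We must choose an edge of $H$ that is not in $H'$. Fix $i_0\in A$ and let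
$$\varepsilon=y_{w,i_0-1}\,x_{w,i_0-1},$$
a 0-edge of column $w$. It lies in $H$, since $H$ omits only 1-edges there, but not in $H'$.

Apply Lemma 3 to $G$ with $\xi=x_{w,i_0-1}$, $\eta=y_{w,i_0-1}$ and the edge $\varepsilon$. The number of hamiltonian cycles of $G$ through $\varepsilon$ is even, and $H$ is one of them. So there is another one, $K\ne H$, with $\varepsilon\in K$. We show that $K$ uses $E_4$.

**Step 5. Encode a $K$ without $E_4$ by two $0/1$ functions.** Suppose $K$ has no $E_4$-edge. Then $K$ and $H$ have the same edges at every vertex of $X_u$. So $K\cap E_1$ has index set $A$, and $K,H$ agree on column $u$. Each $y_{u,j}$ has only one non-column edge, which lies in $E_3$, and it has degree $2$ in both cycles; so $K\cap E_3=H\cap E_3$, with index set $A-1$. Let $D$ be the index set of $K\cap E_2$.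

Let $R_v,R_w$ be the sets of column edges of $v,w$ **not** in $K$. Every vertex of columns $v,w$ has two column edges and, apart from $E_4$, one wire edge. It has degree $2$ in $K$, so it misses exactly one column edge if its wire edge is in $K$, and none otherwise. Hence $R_v$ is a matching covering exactly $\{y_{v,i}:i\in A\}\cup\{x_{v,i}:i\in D\}$, and $R_w$ is a matching covering exactly $\{y_{w,i}:i\in D\}\cup\{x_{w,i}:i\in A-1\}$. So there are $t_i,t'_j\in\{0,1\}$ such that
$$\text{the }R_v\text{-edge at }y_{v,i}\text{ is }y_{v,i}x_{v,i-t_i}\ (i\in A),\qquad \text{the }R_w\text{-edge at }y_{w,j}\text{ is }y_{w,j}x_{w,j-t'_j}\ (j\in D).\tag{5}$$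
The maps $i\mapsto i-t_i$ from $A$ to $D$ and $j\mapsto j-t'_j$ from $D$ to $A-1$ are bijections. Composing them and adding $1$, we see that
$$\theta(i)=i-t_i-t'_{i-t_i}+1$$
is a permutation of $A$ with $\theta(i)-i\in\{-1,0,1\}$; these are three distinct residues, as $M\ge3$.

In this language $H$ is $t\equiv0,\ t'\equiv1$, and $H'$ is $t\equiv1,\ t'\equiv0$. We show that nothing else is possible.

**Step 6. $\theta$ is the identity.** This uses $A\ne\mathbb Z_M$. Suppose $\theta(i)=i+1$. Then $t_i=0$ and $i+1\in A$. If $t_{i+1}$ were $1$, both $i$ and $i+1$ would be mapped to $i$ by $i\mapsto i-t_i$; so $t_{i+1}=0$. Hence $\theta(i+1)\in\{i+1,i+2\}$, and $\theta(i+1)\ne\theta(i)=i+1$ gives $\theta(i+1)=i+2$. Iterating, $A=\mathbb Z_M$, a contradiction. So $\theta(i)-i\in\{0,-1\}$ for all $i\in A$. If $\theta(i)=i-1$, then $i-1\in A$, and $\theta(i-1)\ne\theta(i)=i-1$, so $\theta(i-1)=i-2$. Iterating, $A=\mathbb Z_M$, a contradiction. Hence $\theta=\mathrm{id}$, that is,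
$$t'_{i-t_i}=1-t_i\qquad\text{for all }i\in A.\tag{6}$$

**Step 7. $t$ is constant.** This uses that $K$ is a single cycle. Suppose $t$ is not constant on $A$. Then there are cyclically consecutive elements $L\ne R$ of $A$ ($R$ next after $L$) with $t_L=0$, $t_R=1$. Injectivity of $i\mapsto i-t_i$ gives $R\ne L+1$, since otherwise both $L$ and $R$ would be mapped to $L$. Also $L+1,\dots,R-1\notin A$.

In column $v$, the edges of the segment $x_L,y_{L+1},x_{L+1},\dots,y_{R-1},x_{R-1}$ have $y$-ends with indices outside $A$, so they are not in $R_v$: the segment is a path in $K$ from $x_{v,L}$ to $x_{v,R-1}$. In column $w$, the edges of the segment $y_L,x_L,y_{L+1},\dots,x_{R-2},y_{R-1}$ have $x$-ends with indices in $\{L,\dots,R-2\}$, none of which is in $A-1$; so they are not in $R_w$, and the segment is a path in $K$ from $y_{w,L}$ to $y_{w,R-1}$. Finally $L=L-t_L$ and $R-1=R-t_R$ are distinct elements of $D$, so the $E_2$-edges $x_{v,L}y_{w,L}$ and $x_{v,R-1}y_{w,R-1}$ are in $K$. These two edges and two segments form a cycle contained in $K$ and missing column $u$, a contradiction.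

**Step 8. The edge $\varepsilon$ decides.** If $t\equiv1$, then $D=A-1$, so $i_0-1\in D$, and (6) gives $t'_{i_0-1}=0$. By (5) the 0-edge $y_{w,i_0-1}x_{w,i_0-1}=\varepsilon$ is in $R_w$, contradicting $\varepsilon\in K$. So $t\equiv0$; then $D=A$, and $t'\equiv1$ by (6). Now $R_v=\{y_ix_i:i\in A\}$ and $R_w=\{x_{i-1}y_i:i\in A\}$, so $K$ and $H$ agree on all three columns and on all wires. Thus $K=H$, a contradiction.

So $K$ uses an edge of $E_4$. This proves the Claim and with it Theorem 1. By Section 3, Theorem 2 follows, and so does Theorem 3 for $n$ odd; for $n$ even, Theorem 3 is the quoted theorem of Alspach, Chen and Dean. Hence the conjecture is true. $\blacksquare$
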